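# Compact metric spaces with a rich little Lipschitz space whose free space fails the approximation property

## The gauge $t+\sum_j\min\{t,s_j\}$

Take positive numbers $s_1\ge s_2\ge\cdots$ with $\sum_j s_j<\infty$, and for $t\ge 0$ put
$$\omega_m(t)=t+\sum_{j\le m}\min\{t,s_j\},\qquad \omega(t)=\sup_m\omega_m(t)=t+\sum_{j\ge1}\min\{t,s_j\}.\tag{1}$$
Each summand is concave, nondecreasing and continuous, and vanishes at $0$. The series converges uniformly because $\min\{t,s_j\}\le s_j$. Hence $\omega$ is concave and continuous with $\omega(0)=0$, and it is strictly increasing because of the term $t$. Dividing by $t$,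
$$\frac{\omega(t)}t=1+\sum_j\min\Big\{1,\frac{s_j}t\Big\}\ \ge\ 1+\#\{j:s_j\ge t\},\tag{2}$$
so $\omega(t)/t\to\infty$ as $t\to0^+$. The truncated gauges are tame: $t\le\omega_m(t)\le(m+1)t$, and $\omega_m\uparrow\omega$ pointwise.

For instance, if $s_j=4^{-j}$ and $t=4^{-m}$, the terms with $j\le m$ in (2) equal $1$ and the others sum to $\sum_{j>m}4^{m-j}=\frac13$. So $\omega(4^{-m})=4^{-m}(m+\frac43)$: the ratio $\omega(t)/t$ grows only logarithmically. If the $s_j$ decrease faster, it grows more slowly.

If $(K,d)$ is a compact metric space, we shall replace $d$ by $\omega\circ d$. This perturbs the metric mainly at small scales and has two effects. Since $\omega(t)/t\to\infty$, every $d$-Lipschitz function becomes infinitesimally flat for $\omega\circ d$, so the new metric has many flat functions. If the $s_j$ are small enough, a pathology of the old metric survives in the new one. The pathology is failure of the approximation property for the Lipschitz-free space, and the combination answers a question of Godefroy.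

## Free spaces, flat functions, and the question

Let $(K,d)$ be a compact metric space with base point $0\in K$. For $f:K\to\mathbb R$ let
$$\|f\|_L=\sup\Big\{\frac{|f(x)-f(y)|}{d(x,y)}:x\ne y\in K\Big\},$$
and let $\mathrm{Lip}_0(K)=\{f:\|f\|_L<\infty,\ f(0)=0\}$, a Banach space under $\|\cdot\|_L$. We write $\|\cdot\|_{L,d}$ when the metric needs to be shown.

**Definition (free space).** Let $\delta(x)\in\mathrm{Lip}_0(K)^*$ be evaluation $f\mapsto f(x)$. The Lipschitz-free space is $\mathcal F(K)=\overline{\mathrm{span}}\,\delta(K)\subset\mathrm{Lip}_0(K)^*$.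

We use these standard facts: $\|\delta(x)-\delta(y)\|=d(x,y)$; $\mathcal F(K)^*=\mathrm{Lip}_0(K)$ isometrically; and on bounded subsets of $\mathrm{Lip}_0(K)$ the weak$^*$ topology is pointwise convergence on $K$, because $\mathrm{span}\,\delta(K)$ is dense in $\mathcal F(K)$. The norm-one vectors $\frac{\delta(x)-\delta(y)}{d(x,y)}$, $x\neq y$, are called *molecules*. McShane's theorem says that an $L$-Lipschitz real function on a subset $S$ of a metric space $(M,d)$ extends to an $L$-Lipschitz function on $M$, for instance by $x\mapsto\inf_{y\in S}(f(y)+L\,d(x,y))$.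

**Definition (little Lipschitz space, SPU).** The space $\mathrm{lip}_0(K)$ consists of the $f\in\mathrm{Lip}_0(K)$ with
$$\lim_{\varepsilon\to0}\ \sup\Big\{\frac{|f(x)-f(y)|}{d(x,y)}:0<d(x,y)<\varepsilon\Big\}=0 .$$
It *separates points uniformly* (SPU) if there is $c\ge1$ such that for all $x,y\in K$ some $f\in\mathrm{lip}_0(K)$ satisfies $\|f\|_L\le c$ and $|f(x)-f(y)|=d(x,y)$.

**Definition (AP, MAP).** A Banach space $X$ has the approximation property (AP) if for every compact $C\subset X$ and $\varepsilon>0$ there is a bounded finite-rank $T:X\to X$ with $\|Tx-x\|<\varepsilon$ on $C$. It has the metric approximation property (MAP) if such $T$ can always be chosen with $\|T\|\le1$.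

Godefroy's question, as recorded in the slides "The Schur and Radon-Nikodým properties in Lipschitz-free spaces", is this: if $K$ is compact and $\mathrm{lip}_0(K)$ is SPU, does $\mathcal F(K)$ have the AP? Does it have the MAP? In words: if there are enough infinitesimally flat functions to see all distances up to a constant, can the identity of the free space be approximated by finite-rank operators?

## Finite sets, a convergent sequence, an interval

*Finite $K$.* For $\varepsilon$ below the least positive distance, the supremum defining $\mathrm{lip}_0$ is over the empty set. So $\mathrm{lip}_0(K)=\mathrm{Lip}_0(K)$, and $f(z)=d(z,y)-d(0,y)$ gives SPU with $c=1$. The space $\mathcal F(K)$ is finite-dimensional and has the MAP.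

*A sequence.* Let $K=\{0\}\cup\{2^{-n}:n\ge0\}\subset\mathbb R$. For $x>y>0$ in $K$ take $f(z)=\max\{z,y\}-y$. It is $1$-Lipschitz, $f(0)=0$ and $f(x)-f(y)=x-y$. Two distinct points of $K$, the larger being $u$, have distance at least $u/2$. So pairs at distance less than $y/2$ have both points in $[0,y]$, where $f=0$, and $f\in\mathrm{lip}_0(K)$. For $y=0<x$ use $f(z)=\frac{x}{x-y'}(\max\{z,y'\}-y')$ with $y'=x/2$. Its Lipschitz constant is at most $2$ and $f(x)-f(0)=x$. So $\mathrm{lip}_0(K)$ is SPU with $c=2$. On the other side, a function in $\mathrm{Lip}_0(K)$ is determined by its slopes on the gaps $[2^{-n-1},2^{-n}]$, any bounded sequence of slopes occurs, and $\|f\|_L$ is the supremum of their moduli. So the molecules $u_n=2^{n+1}(\delta(2^{-n})-\delta(2^{-n-1}))$ satisfy $\|\sum a_nu_n\|=\sum|a_n|$ for finitely supported $(a_n)$. Since $\delta(2^{-n})=\sum_{i\ge n}2^{-i-1}u_i$, their closed span is $\mathcal F(K)$. Thus $\mathcal F(K)$ is isometric to $\ell_1$, which has the MAP through its coordinate projections.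

*An interval.* For $K=[0,1]$ with $|\cdot|$, a function in $\mathrm{lip}_0(K)$ has derivative $0$ everywhere, so $\mathrm{lip}_0(K)=\{0\}$ and SPU fails. More generally, suppose that $K$ is a nondegenerate compact convex set in a normed space and $\omega$ is a concave gauge (as in the next section) with $\omega(t)\le Ct$ for small $t$. Let $f\in\mathrm{lip}_0(K,\omega(\|\cdot\|))$. Then
$$\frac{|f(x)-f(y)|}{\|x-y\|}\le C\,\frac{|f(x)-f(y)|}{\omega(\|x-y\|)}\to0\qquad\text{as }\|x-y\|\to0,$$
so $f$ has zero derivative along every segment of $K$, and $f=0$. For such $K$ one therefore needs $\omega(t)/t\to\infty$. (By concavity $\omega(t)/t$ is monotone, so it is either bounded or tends to $\infty$ as $t\to0^+$.) In particular, a compact convex set whose free space fails the AP does not by itself answer the question. The metric must be changed.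

## Concave gauges make $\mathrm{lip}_0$ separate points

Call $\omega:[0,\infty)\to[0,\infty)$ a *concave gauge* if it is concave and nondecreasing, $\omega(0)=\omega(0^+)=0$, and $\omega>0$ on $(0,\infty)$. Then $\omega(t)/t$ is nonincreasing (slopes of chords from $0$), and $\omega$ is subadditive:
$$\omega(s+t)=s\,\tfrac{\omega(s+t)}{s+t}+t\,\tfrac{\omega(s+t)}{s+t}\le\omega(s)+\omega(t)\qquad(s,t>0).$$
So $\omega\circ d$ is a metric. It has the topology of $d$: if $d\to0$ then $\omega(d)\to0$, and if $d\ge a>0$ then $\omega(d)\ge\omega(a)>0$. Hence $(K,\omega\circ d)$ is compact when $(K,d)$ is.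

**Lemma 0.** Let $\omega$ be a concave gauge with $\omega(t)/t\to\infty$ as $t\to0^+$, and let $(K,d)$ be compact. Then $\mathrm{Lip}_0(K,d)\subset\mathrm{lip}_0(K,\omega\circ d)$, and $\mathrm{lip}_0(K,\omega\circ d)$ is SPU with $c=1$.

*Proof.* If $f$ is $L$-Lipschitz for $d$, then for $z\ne z'$
$$\frac{|f(z)-f(z')|}{\omega(d(z,z'))}\le L\,\frac{d(z,z')}{\omega(d(z,z'))}.$$
Since $t/\omega(t)$ is nondecreasing, this is bounded on $K$. It tends to $0$ as $d(z,z')\to0$, equivalently as $\omega(d(z,z'))\to0$. This is the inclusion.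

For SPU, the case $x=y$ is trivial with $f=0$. Let $x\neq y$, $a=d(x,y)$, and
$$f(z)=\frac{\omega(a)}a\min\{d(z,y),a\}+\text{const},\qquad f(0)=0 .$$
This is $d$-Lipschitz, so $f\in\mathrm{lip}_0(K,\omega\circ d)$, and $|f(x)-f(y)|=\omega(a)$. Given $z\neq z'$, put $t=\min\{d(z,z'),a\}$. Then $|\min\{d(z,y),a\}-\min\{d(z',y),a\}|\le t$. As $t\le a$ we have $\frac{\omega(a)}a\le\frac{\omega(t)}t$, so $|f(z)-f(z')|\le\frac{\omega(a)}at\le\omega(t)\le\omega(d(z,z'))$. $\square$

For example, $[0,1]$ with metric $|x-y|^{1/2}$ is SPU with $c=1$, while $[0,1]$ with $|x-y|$ has no nonzero flat function at all.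

## Trace one, operator zero

We detect failure of the AP by Grothendieck's criterion (Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Thm 1.e.4).

**Criterion (G).** A Banach space $X$ fails the AP if and only if there are $x_n\in X$, $x_n^*\in X^*$ with
$$\sum_n\|x_n^*\|\|x_n\|<\infty,\qquad\sum_nx_n^*(x)x_n=0\ \ (x\in X),\qquad\sum_nx_n^*(x_n)\ne0 .\tag{3}$$

In a finite-dimensional $X$ this cannot happen: $\sum x_n^*(x_n)$ is then the trace of the operator $\sum x_n^*(\cdot)x_n$, and the zero operator has trace $0$. The "if" direction in general is short. Drop zero terms, choose $\lambda_n\to\infty$ with $\sum\lambda_n\|x_n^*\|\|x_n\|<\infty$, and replace $x_n$ by $x_n/(\lambda_n\|x_n\|)$ and $x_n^*$ by $\lambda_n\|x_n\|x_n^*$. Then (3) still holds, $x_n\to0$ (if infinitely many terms remain) and $\sum\|x_n^*\|<\infty$. If $X$ had the AP, there would be $T=\sum_{i\le p}y_i^*(\cdot)y_i$ with $\|Tx_n-x_n\|<\varepsilon$ for all $n$, since $\{x_n\}\cup\{0\}$ is compact. Then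
$$\sum_nx_n^*(Tx_n)=\sum_{i\le p}y_i^*\Big(\sum_nx_n^*(y_i)x_n\Big)=0,$$
so $|\sum_nx_n^*(x_n)|\le\varepsilon\sum\|x_n^*\|$ for every $\varepsilon>0$, a contradiction. The other direction we take from the book. We shall call data as in (3) a *null tensor*.

## The two theorems and the answer

**Theorem 1 (transfer).** Let $(K,d)$ be a compact metric space such that $\mathcal F(K,d)$ fails the AP. Let $\rho:(0,\infty)\to[1,\infty)$ satisfy $\rho(t)\to\infty$ as $t\to0^+$, and let $0<\theta\le1$. Then there is a concave, increasing, continuous $\omega:[0,\infty)\to[0,\infty)$ with $\omega(0)=0$, $\omega(t)/t\to\infty$ as $t\to0^+$, and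
$$t\le\omega(t)\le t\max\{1+\theta,\rho(t)\}\qquad(t>0),$$
such that $\mathrm{lip}_0(K,\omega\circ d)$ is SPU with $c=1$, while $\mathcal F(K,\omega\circ d)$ and $\mathrm{lip}_0(K,\omega\circ d)$ both fail the AP.

**Theorem 2.** There is a compact convex set $K\subset c_0$, $0\in K$, with the following property. Let $\omega:[0,\infty)\to[0,\infty)$ be concave and nondecreasing with $\omega(0)=0$, $\omega>0$ on $(0,\infty)$ and
$$\sum_kk^{5/2}\,\omega(2^{-k/2})<\infty.\tag{$*$}$$
Then $\mathcal F(K,\omega(\|\cdot\|))$ fails the AP. If moreover $\omega(t)/t\to\infty$ as $t\to0^+$, then $\mathrm{lip}_0(K,\omega(\|\cdot\|))$ is SPU with $c=1$ and it also fails the AP. In particular this holds for $\omega(t)=t^\alpha$ for every $\alpha\in(0,1)$.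

**Corollary.** SPU does not imply that $\mathcal F(K)$ has the AP, nor the MAP. There is a compact $K$ with $\mathrm{lip}_0(K)$ SPU, even with $c=1$, such that $\mathcal F(K)$ fails the AP, hence the MAP; moreover $\mathrm{lip}_0(K)$ fails the AP as well.

*Proof from the theorems.* Godefroy and Ozawa (*Free Banach spaces and the approximation properties*, Proc. Amer. Math. Soc. 142 (2014)) proved that there is a compact $K$ with $\mathcal F(K)$ failing the AP. Apply Theorem 1 to it. Alternatively, use Theorem 2 with $\omega(t)=t^{1/2}$. Or use Theorem 2 with $\omega(t)=t$, which satisfies $(*)$, as the input to Theorem 1. $\square$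

*Remark (AP versus MAP).* If $K$ is compact and $\mathrm{lip}_0(K)$ is SPU, then $\mathcal F(K)=\mathrm{lip}_0(K)^*$ (Weaver, *Lipschitz Algebras*), a separable dual. By Grothendieck's theorem (Lindenstrauss–Tzafriri I, Thm 1.e.15) such a space has the AP if and only if it has the MAP. So within this class the two halves of the question are equivalent. We shall not use this.

## Carrying a null tensor to the new metric: proof of Theorem 1

By Lemma 0, any snowflake $(K,d^\alpha)$, $0<\alpha<1$, is SPU. So a sensible first attempt is to take $K$ with $\mathcal F(K,d)$ failing the AP, snowflake it, and reuse the null tensor. We first put the tensor in a form where this can be tested, and see where the attempt stops.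

**Step 1 (a null tensor made of molecules).** *Purpose: to write the tensor with vectors whose norm in a changed metric can be computed.*

By (G), after scaling, there are $f_n\in\mathrm{Lip}_0(K,d)=\mathcal F(K,d)^*$ and $m_n\in\mathcal F(K,d)$ with $\sum\|f_n\|\|m_n\|<\infty$, $\sum_nf_n(x)m_n=0$ for $x\in K$, and $\sum\langle f_n,m_n\rangle=1$. We may assume all $m_n\neq0$.

Since $\|f\|_L$ is the supremum of $|\langle f,\mu\rangle|$ over molecules $\mu$, the Hahn–Banach theorem shows that the unit ball of $\mathcal F(K,d)$ is the closed absolutely convex hull of the molecules: a point of the ball outside the hull would be separated from it by some $f$ with $\langle f,m\rangle>\sup_\mu|\langle f,\mu\rangle|=\|f\|_L$, which contradicts $\|m\|\le1$. So any $m$ with $\|m\|=1$ is within $\frac12$ of a finite combination $\sum a_i\mu_i$ of molecules with $\sum|a_i|\le1$. The error has norm at most $\frac12$ and can be treated in the same way with coefficients of total size at most $\frac12$, and so on. Thus $m$ is a series of molecules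 with coefficients of total size at most $1+\frac12+\frac14+\cdots=2$. By scaling, $m_n=\sum_ia_{n,i}\mu_{n,i}$ with $\sum_i|a_{n,i}|\le2\|m_n\|$.

The family $(a_{n,i}f_n,\mu_{n,i})_{n,i}$ satisfies $\sum_{n,i}|a_{n,i}|\|f_n\|\le2\sum\|f_n\|\|m_n\|<\infty$, so all sums below converge absolutely and may be rearranged. Reindexing it as $(g_k,\mu_k)$ with $\mu_k=\frac{\delta(x_k)-\delta(y_k)}{d_k}$ and $d_k=d(x_k,y_k)>0$, we obtain
$$\sum_k\|g_k\|_{L,d}<\infty,\qquad\sum_kg_k(x)\mu_k=0\ \text{ in }\mathcal F(K,d)\ \ (x\in K),\qquad\sum_k\langle g_k,\mu_k\rangle=1.\tag{4}$$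

*Where snowflaking stops.* In $\mathcal F(K,\omega\circ d)$ the vector $\mu_k$ has norm $\omega(d_k)/d_k$. For $\omega(t)=t^\alpha$ we would need $\sum_k\|g_k\|_{L,d}\,d_k^{\alpha-1}<\infty$ to conclude, and (4) says nothing about how fast $d_k$ tends to $0$. The numbers $\|g_k\|=2^{-k}$, $d_k=4^{-k}$, $\alpha=\frac12$ are compatible with the first condition in (4) and give the divergent sum $\sum_k1$. The same difficulty meets any gauge with $\omega(t)/t\to\infty$ fixed in advance. The way out is to reverse the order of choice: the tensor comes first, and the gauge (1) is adapted to it.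

**Step 2 (choice of $\omega$).** *Purpose: to pick the $s_j$ so small that the weights $\omega(d_k)/d_k$ do not destroy summability, and $\omega(t)/t$ obeys the bound by $\rho$.*

Choose $\tau_1>\tau_2>\cdots\to0$ with $\rho(t)\ge j+2$ for $0<t\le\tau_j$. As $s\to0$, each term of $\sum_k\|g_k\|_{L,d}\min\{1,s/d_k\}$ tends to $0$ and is dominated by $\|g_k\|_{L,d}$. So the sum tends to $0$, and we can choose decreasing $s_j>0$ with
$$s_j\le\theta2^{-j}\min\{1,\tau_j\},\qquad\sum_k\|g_k\|_{L,d}\min\{1,s_j/d_k\}\le2^{-j}.\tag{5}$$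
Then $\sum s_j\le\theta<\infty$, and we take $\omega_m,\omega$ from (1). We have already seen that $\omega$ is concave, increasing, continuous, $\omega(0)=0$, $\omega(t)\ge t$ and $\omega(t)/t\to\infty$. For the upper bound use (2).

If $t\ge\tau_1$, then $s_j/t\le\theta2^{-j}\tau_j/\tau_1\le\theta2^{-j}$ for all $j$, so $\omega(t)/t\le1+\theta$. If $\tau_{k+1}\le t<\tau_k$, bound the first $k$ terms of the sum by $1$ each. For $j>k$ we have $s_j/t\le\theta2^{-j}\tau_j/\tau_{k+1}\le\theta2^{-j}$, with total at most $1$. So $\omega(t)/t\le1+k+1=k+2\le\rho(t)$, because $t\le\tau_k$.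

By Lemma 0, $\mathrm{lip}_0(K,\omega\circ d)$ is SPU with $c=1$.

**Step 3 (the tensor lives over the new metric).** *Purpose: absolute convergence.*

Write $\mathcal F_\omega=\mathcal F(K,\omega\circ d)$. By Lemma 0, $g_k\in\mathrm{lip}_0(K,\omega\circ d)$, and $\|g_k\|_{L,\omega}\le\|g_k\|_{L,d}$ because $d\le\omega\circ d$. In $\mathcal F_\omega$ we have $\|\mu_k\|=\omega(d_k)/d_k=1+\sum_j\min\{1,s_j/d_k\}$. By (5),
$$\sum_k\|g_k\|_{L,\omega}\|\mu_k\|_{\mathcal F_\omega}\le\sum_k\|g_k\|_{L,d}+\sum_j\sum_k\|g_k\|_{L,d}\min\{1,s_j/d_k\}\le\sum_k\|g_k\|_{L,d}+1<\infty .$$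

**Step 4 (it is still the zero operator).** *Purpose: the vanishing in (4) is tested only by $d$-Lipschitz functions, whereas the dual of $\mathcal F_\omega$ is larger; we must show that no new function detects anything.*

Fix $x\in K$ and let $w_x=\sum_kg_k(x)\mu_k\in\mathcal F_\omega$, which converges absolutely by Step 3. For $f\in\mathrm{Lip}_0(K,d)$, (4) gives
$$\langle f,w_x\rangle=\sum_kg_k(x)\frac{f(x_k)-f(y_k)}{d_k}=0 .$$
Now let $\|f\|_{L,\omega}\le1$ be arbitrary, and let $S\ni0$ be a finite subset of $K$. Since $\omega_m\uparrow\omega$ and $S$ has finitely many pairs, there is $m$ with $\omega(d(y,y'))\le2\omega_m(d(y,y'))$ for all $y,y'\in S$. So $f|_S$ is $2$-Lipschitz for the metric $\omega_m\circ d$. By McShane it has an extension $f_S:K\to\mathbb R$ that is $2$-Lipschitz for $\omega_m\circ d$. As $\omega_m\le\omega$, we get $\|f_S\|_{L,\omega}\le2$. As $\omega_m(t)\le(m+1)t$, $f_S$ is $2(m+1)$-Lipschitz for $d$. Hence $f_S\in\mathrm{Lip}_0(K,d)$ and $\langle f_S,w_x\rangle=0$. The net $(f_S)$, directed by inclusion, is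 bounded in $\mathrm{Lip}_0(K,\omega\circ d)$, and $f_S(y)=f(y)$ as soon as $y\in S$. So it converges to $f$ pointwise, hence weak$^*$, and $\langle f,w_x\rangle=0$. Therefore $w_x=0$.

**Step 5 (both spaces fail the AP).** *Purpose: to apply (G) twice to the same data.*

The bounded operator $\sum_k\langle g_k,\cdot\rangle\mu_k$ on $\mathcal F_\omega$ sends $\delta(x)$ to $w_x=0$, so it vanishes on $\mathrm{span}\,\delta(K)$ and hence on $\mathcal F_\omega$. Its tensor has $\sum_k\langle g_k,\mu_k\rangle=1$, a number that depends only on values of the $g_k$ and not on the metric. By (G), $\mathcal F_\omega$ fails the AP.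

Let $X=\mathrm{lip}_0(K,\omega\circ d)$. The $g_k$ lie in $X$, the $\mu_k$ act on $X$ as elements of $X^*$, and $\sum\|g_k\|\|\mu_k\|<\infty$. For $f\in X$ and $x\in K$,
$$\Big(\sum_k\langle f,\mu_k\rangle g_k\Big)(x)=\Big\langle f,\sum_kg_k(x)\mu_k\Big\rangle=\langle f,w_x\rangle=0,$$
and the trace is $\sum_k\langle g_k,\mu_k\rangle=1$. By (G), $X$ fails the AP. This proves Theorem 1. $\blacksquare$

*Remark.* Since $\rho$ was arbitrary, $\omega(t)/t$ may tend to $\infty$ as slowly as desired. The topology of $K$ is unchanged. Hájek, Lancien and Pernecká (Bull. Belg. Math. Soc. Simon Stevin 23 (2016)) gave a compact space homeomorphic to the Cantor set whose free space fails the AP. Theorem 1 applied to it gives SPU counterexamples homeomorphic to the Cantor set.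

## Splitting the characters of $\mathbb Z_2^k$

Theorem 2 asks for more: one $K$ that works for all snowflakes at once. The obstacle met after (4) suggests building the null tensor with explicit rates of decay. The proof combines a real variant of Davie's construction, which gives a subspace $X\subset c_0$ with a very explicit tensor, with a smoothing estimate that moves this tensor into a free space.

Let $G_k=\mathbb Z_2^k$ for $k\ge1$. It has $2^k$ characters, all $\pm1$-valued. Let $N_k=(2^k-(-1)^k)/3$, that is $1,1,3,5,11,\dots$. Then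
$$N_k+N_{k+1}=2^k,\qquad N_k\le N_{k+1},\qquad N_k\ge2^k/4 .$$
The first is a direct sum. The second holds because $N_{k+1}-N_k=(2^k+2(-1)^k)/3\ge0$. The third is clear for odd $k$, and for even $k$ it says $4(2^k-1)\ge3\cdot2^k$, i.e. $2^k\ge4$.

**Claim A.** The characters of $G_k$ can be split as $\{\sigma_j^k\}_{j\le N_k}\cup\{\tau_j^k\}_{j\le N_{k+1}}$ $(k\ge1)$, and signs $\varepsilon_j^k$ $(k\ge2)$ can be chosen, so that for all $k\ge2$:

* (D1) $\big|\sum_j\sigma_j^k(h)\big|\le2\sqrt{kN_k}$ for all $h\in G_k\setminus\{0\}$;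
* (D2) $\big|\sum_{j\le N_k}\varepsilon_j^k\sigma_j^k(g)\tau_j^{k-1}(h)\big|\le2\sqrt{kN_k}$ for all $g\in G_k$, $h\in G_{k-1}$.

These sums have $N_k$ terms, so the bounds say something only when $N_k>4k$. This starts at $k=7$, where $N_7=43$ and $2\sqrt{7\cdot43}<35$.

*Proof.* For independent uniform signs $\xi_1,\dots,\xi_N$, $\mathbb E e^{\lambda\sum\xi_i}=(\cosh\lambda)^N\le e^{\lambda^2N/2}$. Markov's inequality with $\lambda=u/N$ gives $P(|\sum\xi_i|>u)\le2e^{-u^2/2N}$, which is $2e^{-2k}$ when $N=N_k$, $u=2\sqrt{kN_k}$.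

For $k=1$ take any splitting. For $k\ge2$ choose $\{\sigma_j^k\}$ as a uniformly random $N_k$-subset of the characters. Fix $h\ne0$. The sum of all characters at $h$ is $0$, so half of them are $+1$ at $h$ and half are $-1$, and $\sum_j\sigma_j^k(h)$ is a sum of $N_k$ samples drawn without replacement from this population. By Hoeffding's inequality for sampling without replacement (Hoeffding, JASA 58 (1963), Thms 2 and 4) the bound just proved for independent samples persists: (D1) fails at $h$ with probability at most $2e^{-2k}$. Since $2^k\cdot2e^{-2k}=2(2/e^2)^k<1$, some choice satisfies (D1) for all $h\neq0$.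

With all splittings fixed, take $\varepsilon_j^k$ random. For fixed $(g,h)$ the numbers $\varepsilon_j^k\sigma_j^k(g)\tau_j^{k-1}(h)$ are independent uniform signs, so (D2) fails at $(g,h)$ with probability at most $2e^{-2k}$. There are $2^{2k-1}$ pairs, and $2^{2k-1}\cdot2e^{-2k}=(4/e^2)^k<1$. $\square$

## Vectors $e_j^k$, functionals $a_j^k$, and the small vectors $\varphi_g^k$

Let $\Omega=\bigsqcup_{k\ge1}G_k$ and work in $c_0(\Omega)\cong c_0$ with the sup norm. For $k\ge2$, $j\le N_k$, let $e_j^k$ equal
$$\tau_j^{k-1}\ \text{on }G_{k-1},\qquad\varepsilon_j^k\sigma_j^k\ \text{on }G_k,\qquad0\ \text{elsewhere.}$$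
For example, $N_2=1$, and the single vector $e_1^2$ is the character $\tau_1^1$ on the two points of $G_1$ and $\pm\sigma_1^2$ on the four points of $G_2$. Let $E_k=\mathrm{span}\{e_j^k\}_j$, $X_0=\mathrm{span}\bigcup_kE_k$, $X=\overline{X_0}$. On each block $G_k$ with $k\ge2$ only level $k$ (through the $\sigma^k$) and level $k+1$ (through the $\tau^k$) are visible, and together they use each character once. Put
$$a_j^k(x)=2^{-k}\sum_{h\in G_k}\varepsilon_j^k\sigma_j^k(h)x(h),\qquad\tilde a_j^k(x)=2^{-(k-1)}\sum_{h\in G_{k-1}}\tau_j^{k-1}(h)x(h),$$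
functionals of norm at most $1$. Since distinct characters are orthogonal,
$$a_j^k(e_i^l)=\tilde a_j^k(e_i^l)=\delta_{kl}\delta_{ij}.\tag{6}$$
For $a_j^k$ only $l=k$ and $l=k+1$ are visible on $G_k$; the first gives $\delta_{ij}$, and the second gives $0$ because $\sigma_j^k\ne\tau_i^k$. The same argument on $G_{k-1}$ treats $\tilde a_j^k$. Hence the $e_j^k$ are linearly independent, and $a_j^k=\tilde a_j^k$ on $X_0$, so on $X$. Thus each coordinate functional can be read off either of two adjacent blocks.

For $k\ge2$, $g\in G_k$ let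
$$\varphi_g^k=\frac1{N_{k+1}}\sum_j\tau_j^k(g)e_j^{k+1}-\frac1{N_k}\sum_j\varepsilon_j^k\sigma_j^k(g)e_j^k .$$

**Claim B.** $\|\varphi_g^k\|\le b_k:=4\sqrt{(k+1)/N_k}\le8\sqrt{k+1}\,2^{-k/2}$.

*Proof.* The vector lives on $G_{k-1}\cup G_k\cup G_{k+1}$. At $h\in G_k$ its value is
$$\frac1{N_{k+1}}\sum_j\tau_j^k(g+h)-\frac1{N_k}\sum_j\sigma_j^k(g+h).$$
At $h=g$ this is $1-1=0$. At $h\ne g$, the sum of all characters at $g+h$ is $0$, so $\sum\tau=-\sum\sigma$ there, and (D1) bounds the modulus by $(N_{k+1}^{-1}+N_k^{-1})\,2\sqrt{kN_k}\le4\sqrt{k/N_k}$. At $h\in G_{k+1}$ the value is $N_{k+1}^{-1}\sum_j\varepsilon_j^{k+1}\tau_j^k(g)\sigma_j^{k+1}(h)$, of modulus at most $2\sqrt{(k+1)/N_{k+1}}$ by (D2) at level $k+1$. At $h\in G_{k-1}$ it is $-N_k^{-1}\sum_j\varepsilon_j^k\sigma_j^k(g)\tau_j^{k-1}(h)$, of modulus at most $2\sqrt{k/N_k}$ by (D2). All these are at most $b_k$. The last inequality uses $N_k\ge2^k/4$. $\square$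

On $X$ itself, the tensors $\beta_k=\frac1{N_k}\sum_ja_j^k\otimes e_j^k$ have trace $1$. Reading $a_j^{k+1}$ on $G_k$ as $\tilde a_j^{k+1}$, one finds $\beta_{k+1}-\beta_k=2^{-k}\sum_{h\in G_k}\mathrm{ev}_h\otimes\varphi_h^k$ with $\mathrm{ev}_h(x)=x(h)$, which is small by Claim B. We want this telescoping inside $\mathcal F(K)\otimes\mathrm{Lip}_0(K)$ for a compact $K\subset X$.

## Why point masses cannot replace the vectors $e_j^k$

The functionals $a_j^k$ restrict to Lipschitz functions on $K$. The vectors $e_j^k$ must be replaced by elements of $\mathcal F(K)$ on which $a\in X^*$ acts as it does on $e_j^k$. The obvious candidate is $t_k^{-1}\delta(t_ke_j^k)$, with $t_k>0$ so small that the points $t_ke_j^k$ lie in $K$. The trace is still $1$. But the analogue of $\varphi_g^k$ becomes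
$$\psi=\frac1{N_{k+1}}\sum_j\tau_j^k(g)\,t_{k+1}^{-1}\delta(t_{k+1}e_j^{k+1})-\frac1{N_k}\sum_j\varepsilon_j^k\sigma_j^k(g)\,t_k^{-1}\delta(t_ke_j^k),$$
and the cancellation of Claim B is lost: $\|\psi\|\ge1$ in $\mathcal F(K,\|\cdot\|)$ for all $k$. To check this, put $f(0)=0$, $f(t_{k+1}e_j^{k+1})=\frac12t_{k+1}\tau_j^k(g)$, $f(t_ke_j^k)=-\frac12t_k\varepsilon_j^k\sigma_j^k(g)$. The distance from $t_le_j^l$ to $0$ is $t_l$. Two distinct points of the same level $l$ have distance $2t_l$, since distinct characters differ by $2$ somewhere. Points of levels $k$ and $k+1$ have distance at least $\max\{t_k,t_{k+1}\}$, as one sees on $G_{k-1}$ and on $G_{k+1}$, where only one of them is nonzero. In each case the difference of the values of $f$ is at most the distance. So $f$ is $1$-Lipschitz, extends by McShane to $K$, and $\langle f,\psi\rangle=\frac12+\frac12=1$.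

The fault is that $x\mapsto\delta(x)$ is not linear. Its directional derivatives would be linear in the direction, but the quotients $(\delta(x+r\varphi)-\delta(x))/r$ need not converge, and for a snowflake metric their norm $\omega(r\|\varphi\|)/r$ may blow up. What can be differentiated is an *average* of $\delta$ over a measure with Lipschitz density: the derivative then falls on the density. This gives a linear map $U:X_0\to\mathcal F(K)$, and the whole matter becomes the size of $U\varphi_g^k$.

*One-dimensional model.* On $K=[-1,1]$ take the density $q(t)=1-|t|$. Moving $q$ in the direction $\varphi=r\in\mathbb R$ gives the signed measure with density $-rq'(t)=r\,\mathrm{sgn}(t)$, so $U\varphi=r\int_0^1(\delta(t)-\delta(-t))\,dt$. The identity function $a(t)=t$ satisfies $\langle a,U\varphi\rangle=r\int_0^12t\,dt=r=a(\varphi)$.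

## A compact set carrying truncated Gaussians

Identify $E_k$ with $\mathbb R^{N_k}$ through the basis $(e_j^k)_j$, and let $|\cdot|_2$ be the Euclidean norm there. For $k\ge2$ let
$$R_k=2\sqrt{kN_k},\qquad s_k=\frac1{k^2R_k},\qquad K=\Big\{\sum_{k\ge2}s_kv_k:\ v_k\in E_k,\ \|v_k\|\le2R_k\Big\}\subset X .$$
(From here on, $s_k$ has this meaning.)

**Step 1 (the set $K$).** *Purpose: to check that $K$ is compact and convex.*

Since $\|s_kv_k\|\le2k^{-2}$, the series $z(v)=\sum_ks_kv_k$ converges uniformly on $V=\prod_{k\ge2}\{v\in E_k:\|v\|\le2R_k\}$, which is compact. So $z$ is continuous on $V$ and $K=z(V)$ is compact. It is convex and contains $0$. Truncating the series shows that $K\cap X_0$ is dense in $K$.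

**Step 2 (the densities).** *Purpose: to put on each $E_k$ a probability density supported in $\|v\|\le2R_k$, whose derivative is controlled by the Euclidean norm of the direction.*

Let $\gamma_k$ be the standard Gaussian density on $E_k=\mathbb R^{N_k}$, let $\eta(t)=1$ for $t\le1$, $2-t$ for $1\le t\le2$, $0$ for $t\ge2$, and put $\chi_k(v)=\eta(\|v\|/R_k)$, $q_k=c_k\gamma_k\chi_k$, with $c_k$ making $q_k$ a probability density.

If $v=\sum_j\xi_je_j^k$ is standard Gaussian and $h\in G_k\cup G_{k-1}$, then $v(h)=\sum_j\pm\xi_j\sim N(0,N_k)$, and $v$ vanishes elsewhere. A standard normal $Z$ satisfies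
$$P(|Z|>t)=2\int_0^\infty\tfrac{1}{\sqrt{2\pi}}e^{-(t+s)^2/2}ds\le e^{-t^2/2}.$$
As $R_k^2/(2N_k)=2k$,
$$P(\|v\|>R_k)\le(2^k+2^{k-1})e^{-2k}\le2^{k+1}e^{-2k}=2(2/e^2)^k<\tfrac12 .$$
So $\int\gamma_k\chi_k>\frac12$ and $c_k\le2$. As a product of bounded Lipschitz functions $q_k$ is Lipschitz, and it is supported in $\{\|v\|\le2R_k\}$. For $\psi\in E_k$ we have $\partial_\psi\gamma_k(v)=-\langle v,\psi\rangle\gamma_k(v)$, with $\int|\langle v,\psi\rangle|\gamma_k\,dv=\sqrt{2/\pi}\,|\psi|_2\le|\psi|_2$, and $|\partial_\psi\chi_k|\le\|\psi\|/R_k$ a.e. Therefore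
$$\int|\partial_\psi q_k|\,dv\le2\big(|\psi|_2+\|\psi\|/R_k\big).\tag{7}$$

**Step 3 (the measures $\nu_\varphi$).** *Purpose: to define the derivative of the law of $z$ in a direction $\varphi\in X_0$.*

Let $P_k=q_k\,dv$, let $P=\bigotimes_kP_k$, a probability measure on $V$, and let $\mathbb E$ be expectation under $P$. Write $\varphi=\sum_{k\le m}\varphi^{(k)}\in X_0$ with $\varphi^{(k)}\in E_k$. Moving $z(v)$ by $r\varphi$ means moving $v_k$ by $r\varphi^{(k)}/s_k$. Let $Q(v_2,\dots,v_m)=\prod_{k\le m}q_k(v_k)$, a compactly supported Lipschitz function, hence differentiable a.e. by Rademacher's theorem. Let $DQ$ be its derivative in the direction $(\varphi^{(k)}/s_k)_{k\le m}$. Let $\nu_\varphi$ be the image under $z$ of the finite signed measure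
$$-DQ\,dv_2\cdots dv_m\otimes\bigotimes_{k>m}P_k ,$$
which is carried by $V$ because $DQ=0$ a.e. off $\prod_{k\le m}\{\|v_k\|\le2R_k\}$. Then $\nu_\varphi$ is a finite signed Borel measure on $K$. It does not depend on $m$: passing to $m+1$ with $\varphi^{(m+1)}=0$ multiplies $DQ$ by $q_{m+1}$. It is linear in $\varphi$, because at a point of differentiability the derivative is linear in the direction. By the product rule $DQ=\sum_ks_k^{-1}\partial_{\varphi^{(k)}}q_k\prod_{l\ne k}q_l$ a.e., and $\int q_l=1$, so
$$|\nu_\varphi|(K)\le\sum_ks_k^{-1}\int|\partial_{\varphi^{(k)}}q_k|\,dv .\tag{8}$$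

**Step 4 (integration by parts).** *Purpose: to express $\int g\,d\nu_\varphi$ as an averaged directional derivative of $g$.* For every Borel $g:X\to\mathbb R$ that is bounded on bounded sets,
$$\int g\,d\nu_\varphi=\lim_{r\to0}\mathbb E\,\frac{g(z+r\varphi)-g(z)}r.\tag{9}$$

Let $v$ range over $\prod_{k\le m}E_k\times\prod_{k>m}\{\|v_k\|\le2R_k\}$, where $z(v)=\sum_ks_kv_k$ is still defined and continuous. Substituting $v_k\mapsto v_k-r\varphi^{(k)}/s_k$ for $k\le m$,
$$\mathbb E\,g(z+r\varphi)=\int g(z(v))\,Q\big((v_k-r\varphi^{(k)}/s_k)_{k\le m}\big)\,dv_2\cdots dv_m\,d\bigotimes_{k>m}P_k .$$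
Subtract the case $r=0$ and divide by $r$. For $0<|r|\le1$ the quotients of $Q$ are bounded by its Lipschitz constant times the length of the direction, and they vanish off a fixed compact set. There $z(v)$ stays bounded, so $g(z(v))$ is bounded. The quotients converge to $-DQ$ a.e., and dominated convergence gives (9).

## The map $U$ and the smoothing estimate

Fix $\omega$ as in Theorem 2. By $(*)$, $\omega(2^{-k/2})\to0$, so $\omega(0^+)=0$ by monotonicity and $\omega$ is a concave gauge. Write $d_\omega=\omega(\|\cdot\|)$, meaning $d_\omega(x,y)=\omega(\|x-y\|)$, and $\mathcal F_\omega=\mathcal F(K,d_\omega)$ with base point $0$. Let $D=\mathrm{diam}\,K>0$ in the norm. Since $t/\omega(t)$ is nondecreasing,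
$$\text{every function on }K\text{ that is }1\text{-Lipschitz for }\|\cdot\|\text{ has }d_\omega\text{-Lipschitz constant at most }D/\omega(D).\tag{10}$$
Define the linear map
$$U:X_0\to\mathcal F_\omega,\qquad U\varphi=\int_K\delta\,d\nu_\varphi,$$
the Bochner integral of the map $\delta:K\to\mathcal F_\omega$, which is continuous, against a finite signed measure. Then $\langle f,U\varphi\rangle=\int f\,d\nu_\varphi$ for $f\in\mathrm{Lip}_0(K,d_\omega)$. For $a\in X^*$ the restriction $a|_K$ is in $\mathrm{Lip}_0(K,d_\omega)$ by (10), and (9) with $g=a$ gives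
$$\langle a|_K,U\varphi\rangle=a(\varphi).\tag{11}$$

How large is $U\varphi$? For $\omega(t)=t$, extending a $1$-Lipschitz $f$ to $X$ and using (9) gives $\|U\varphi\|\le\|\varphi\|$ at once. For $\omega(t)=t^\alpha$ the quotients in (9) are bounded only by $\omega(|r|\|\varphi\|)/|r|\to\infty$, and this argument stops. The crude alternative $\|U\varphi\|\le|\nu_\varphi|(K)\sup_K\|\delta\|$ makes no use of the smallness of $\|\varphi\|$; the bound for $|\nu_{\varphi_g^k}|(K)$ found below even grows with $k$. The way out is to use both estimates at a well-chosen scale: smooth $f$ in the direction $\varphi$ at width $\lambda$, pay for the smoothing with the total variation, and differentiate only the smoothed function.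

**Smoothing estimate.** If $|\nu_\varphi|(K)\le A$ with $A>0$, then $\|U\varphi\|_{\mathcal F_\omega}\le2A\,\omega(\|\varphi\|/A)$.

*Proof.* Let $f\in\mathrm{Lip}_0(K,d_\omega)$ with $\|f\|_{L,d_\omega}\le1$. By McShane for the metric $\omega(\|x-y\|)$ on $X$, extend $f$ to $F:X\to\mathbb R$ with $|F(x)-F(y)|\le\omega(\|x-y\|)$. It is continuous, and bounded on bounded sets since $F(0)=0$. For $\lambda>0$ let
$$F_\lambda(x)=\frac1\lambda\int_0^\lambda F(x+t\varphi)\,dt .$$
First, $|F-F_\lambda|\le\omega(\lambda\|\varphi\|)$, so $|\int(F-F_\lambda)\,d\nu_\varphi|\le A\,\omega(\lambda\|\varphi\|)$, and $F_\lambda$ too is continuous and bounded on bounded sets. Second, $F_\lambda(x+r\varphi)=\frac1\lambda\int_r^{\lambda+r}F(x+t\varphi)\,dt$. Subtracting $\frac1\lambda\int_0^\lambda F(x+t\varphi)\,dt$ and cancelling, for $r\ne0$,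
$$\frac{F_\lambda(x+r\varphi)-F_\lambda(x)}r=\frac1{\lambda r}\int_0^r\big(F(x+(\lambda+t)\varphi)-F(x+t\varphi)\big)\,dt,$$
which has modulus at most $\omega(\lambda\|\varphi\|)/\lambda$. By (9), $|\int F_\lambda\,d\nu_\varphi|\le\omega(\lambda\|\varphi\|)/\lambda$. Altogether $|\langle f,U\varphi\rangle|\le(A+\frac1\lambda)\,\omega(\lambda\|\varphi\|)$. Take $\lambda=1/A$. $\square$

In the one-dimensional model above, $|\nu_\varphi|(K)=2r$ and $\|\varphi\|=r$. With $A=2r$, the argument of $\omega$ is $\frac12$ and nothing is gained. The estimate is strong when $\|\varphi\|$ is much smaller than $A$, and this is the case for $\varphi_g^k$.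

**Application to $\varphi_g^k$.** *Purpose: a summable bound for $\|U\varphi_g^k\|$.*

The vector $\varphi_g^k$ has components in $E_l$ for $l\in\{k,k+1\}$ only, with all $N_l$ coordinates equal to $\pm1/N_l$. Such a component has $|\cdot|_2=N_l^{-1/2}$, and sup norm at most $1$ because $\|e_j^l\|=1$. Also $1/R_l=\frac1{2\sqrt{lN_l}}\le\frac12N_l^{-1/2}$. By (7) and (8) the contribution of level $l$ to $|\nu_{\varphi_g^k}|(K)$ is at most
$$s_l^{-1}\cdot2\Big(N_l^{-1/2}+\tfrac12N_l^{-1/2}\Big)=3l^2R_lN_l^{-1/2}=6\,l^{5/2}.$$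
Hence $|\nu_{\varphi_g^k}|(K)\le A_k:=12(k+1)^{5/2}$: the dimension $N_l$ has cancelled. By Claim B,
$$\frac{b_k}{A_k}\le\frac{8\sqrt{k+1}\,2^{-k/2}}{12(k+1)^{5/2}}\le2^{-k/2}.$$
Since $\omega$ is nondecreasing, the smoothing estimate gives
$$\max_{g\in G_k}\|U\varphi_g^k\|_{\mathcal F_\omega}\le24(k+1)^{5/2}\,\omega(2^{-k/2}),\tag{12}$$
which is summable over $k\ge2$ by $(*)$, because $(k+1)^{5/2}\le(3/2)^{5/2}k^{5/2}$.

## Telescoping tensors over $K$: end of the proof of Theorem 2

**Step 1 (the tensors $B_k$ and their differences).** *Purpose: to assemble an absolutely convergent tensor.*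

For $k\ge2$ let
$$B_k=\frac1{N_k}\sum_ja_j^k|_K\otimes Ue_j^k\in\mathrm{Lip}_0(K,d_\omega)\otimes\mathcal F_\omega .$$
Inserting the definition of $a_j^k$, and writing $\mathrm{ev}_h(x)=x(h)$,
$$B_k=2^{-k}\sum_{h\in G_k}\mathrm{ev}_h|_K\otimes U\Big(\frac1{N_k}\sum_j\varepsilon_j^k\sigma_j^k(h)e_j^k\Big).$$
On $K\subset X$ we have $a_j^{k+1}=\tilde a_j^{k+1}=2^{-k}\sum_{h\in G_k}\tau_j^k(h)\mathrm{ev}_h$, so
$$B_{k+1}=2^{-k}\sum_{h\in G_k}\mathrm{ev}_h|_K\otimes U\Big(\frac1{N_{k+1}}\sum_j\tau_j^k(h)e_j^{k+1}\Big).$$
Here the linearity of $U$ is used. Subtracting,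
$$B_{k+1}-B_k=2^{-k}\sum_{h\in G_k}\mathrm{ev}_h|_K\otimes U\varphi_h^k .\tag{13}$$
By (10), $\mathrm{ev}_h|_K$ and $a_j^k|_K$ have $d_\omega$-Lipschitz constant at most $D/\omega(D)$. The $2^k$ terms in (13) therefore have norms adding up to at most $\frac D{\omega(D)}\max_h\|U\varphi_h^k\|$, which is summable in $k$ by (12). List the term of $B_2$ and then the terms of $B_3-B_2,\ B_4-B_3,\dots$ as elementary tensors $f_i\otimes m_i$. Then $\sum_i\|f_i\|\|m_i\|<\infty$, and the sum of the terms up to the end of a block is $B_k$.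

**Step 2 (the trace).** *Purpose: to see that the trace is $1$.*

By (11) and (6), $\operatorname{tr}B_k=\frac1{N_k}\sum_j\langle a_j^k|_K,Ue_j^k\rangle=\frac1{N_k}\sum_ja_j^k(e_j^k)=1$. So $\sum_i\langle f_i,m_i\rangle=\lim_k\operatorname{tr}B_k=1$.

**Step 3 (the operator).** *Purpose: to see that it is zero.*

The map
$$x\mapsto\sum_if_i(x)m_i=\lim_k\frac1{N_k}\sum_ja_j^k(x)\,Ue_j^k$$
is continuous from $K$ to $\mathcal F_\omega$, since the series converges uniformly ($|f_i(x)|\le\|f_i\|\,\omega(D)$). If $x\in K\cap X_0$, then $x$ is a finite combination of vectors $e_i^l$, so by (6) $a_j^k(x)=0$ for all large $k$, and the limit is $0$. As $K\cap X_0$ is dense in $K$, $\sum_if_i(x)m_i=0$ for all $x\in K$. So the bounded operator $\sum_i\langle f_i,\cdot\rangle m_i$ vanishes at every $\delta(x)$, hence on $\mathcal F_\omega$. By (G), $\mathcal F_\omega$ fails the AP.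

**Step 4 (the little Lipschitz space).** *Purpose: to read the same tensor on $\mathrm{lip}_0$.*

Suppose also $\omega(t)/t\to\infty$ as $t\to0^+$. By Lemma 0, applied to the norm metric on $K$, $\mathrm{lip}_0(K,d_\omega)$ is SPU with $c=1$ and contains all $f_i$, since these are $\|\cdot\|$-Lipschitz and vanish at $0$. The $m_i$ act on $\mathrm{lip}_0(K,d_\omega)$ as bounded functionals. For $f\in\mathrm{lip}_0(K,d_\omega)$ and $x\in K$,
$$\Big(\sum_i\langle f,m_i\rangle f_i\Big)(x)=\Big\langle f,\sum_if_i(x)m_i\Big\rangle=0,$$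
while the trace is $\sum_i\langle f_i,m_i\rangle=1$. By (G), $\mathrm{lip}_0(K,d_\omega)$ fails the AP.

Finally, let $\omega(t)=t^\alpha$ with $0<\alpha<1$. It is concave and increasing, $\sum_kk^{5/2}2^{-\alpha k/2}<\infty$, and $\omega(t)/t=t^{\alpha-1}\to\infty$ as $t\to0^+$. The set $K$ was built before $\omega$ was chosen, so one and the same $K$ serves for every $\alpha$. $\blacksquare$
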